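# Bohr-continuous retractions of $\bigoplus_\omega\mathbf Z(p^2)$ onto its $p$-torsion subgroup

## 1. Retractions of $\bigoplus_\omega\mathbf Z(p^2)$, coordinate by coordinate

Let $\mathbf T=\mathbf R/\mathbf Z$ be the circle group. The Bohr topology of an abelian group $G$ is the initial topology on $G$ with respect to all homomorphisms $G\to\mathbf T$ (the characters of $G$). Following van Douwen, $G^\#$ denotes $G$ with this topology. A subgroup $H\le G$ is called a retract of $G^\#$ if there is a continuous map $r:G^\#\to H^\#$ with $r(h)=h$ for every $h\in H$. The map $r$ need not be a homomorphism.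

Fix a prime $p$, let $G=\bigoplus_\omega\mathbf Z(p^2)$ with canonical generators $e_i$ $(i\in\omega)$, and let
$$H=G[p]=\{x\in G: px=0\}=pG .$$
This $H$ is a copy of $\bigoplus_\omega \mathbf Z(p)$, with generators $pe_i$. The problem is whether $(\bigoplus_\omega \mathbf Z(p))^\#$ is a retract of $(\bigoplus_\omega \mathbf Z(p^2))^\#$ under this identification.

No homomorphism can do the job: it would give $r(pe_0)=p\,r(e_0)=0\neq pe_0$. But we ask only for continuity, in a rather weak topology, so a natural first guess is that the answer is yes and that a clever non-homomorphic $r$ exists. Let us test the guess.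

Finitely many coordinates are harmless. Let $H_m=\langle pe_0,\dots,pe_{m-1}\rangle$, let $G_m=\langle e_0,\dots,e_{m-1}\rangle$, and let $\tau:G_m\to H_m$ be any map that is the identity on $H_m$. The projection $G\to G_m$ is a homomorphism, hence Bohr-continuous, and $G_m^\#$ is discrete because $G_m$ is finite and its characters separate points. So the projection followed by $\tau$ is a continuous retraction of $G^\#$ onto $H_m$. The guess survives for every finite piece of $H$.

For the whole of $H$, the obvious candidates act coordinatewise. Choose maps $\tau_i:\mathbf Z(p^2)\to p\mathbf Z(p^2)$, each the identity on $p\mathbf Z(p^2)$ (so $\tau_i(0)=0$), and put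
$$r\Big(\sum_i x_ie_i\Big)=\sum_i\tau_i(x_i)e_i .$$
Then $r|_H=\mathrm{id}$. For example, one may write $x_i=a_i+pb_i$ with digits $0\le a_i,b_i<p$ and let $\tau_i(x_i)=pb_i$.

None of these maps is continuous at $0$. To see this, note that there are only finitely many maps $\mathbf Z(p^2)\to p\mathbf Z(p^2)$, so there is an infinite $S\subseteq\omega$ with $\tau_i=\tau$ for all $i\in S$. Let $\chi:H\to\mathbf Z/p$ be the homomorphism with $\chi(pe_i)=1$ for all $i$. If $r$ were continuous at $0$, the set $\{x:\chi(r(x))=0\}$ would be a neighborhood of $0$ in $G^\#$. Every character of $G$ takes values in the finite group of elements of $\mathbf T$ killed by $p^2$. Hence every neighborhood of $0$ contains a finite intersection $K$ of kernels of characters, and $K$ has finite index. Infinitely many $e_i$ with $i\in S$ lie in one coset of $K$. Take $p+1$ of them and let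
$$x=e_{i_1}+\dots+e_{i_p}-p\,e_{i_{p+1}} .$$
The coefficients add up to $0$, so $x\in K$. On the other hand, write $\tau(1)=pt$. Then $r(x)=\sum_{l\le p}pt\,e_{i_l}-pe_{i_{p+1}}$ and
$$\chi(r(x))=p\,t-1=-1\ne0\quad\text{in }\mathbf Z/p ,$$
a contradiction. For $p=2$ the bad element is $e_{i_1}+e_{i_2}-2e_{i_3}$.

The mechanism is simple. The $p$ equal contributions of the coefficient $1$ cancel because $pH=0$. They are balanced against one coefficient $-p$, which therefore is not allowed to contribute anything, while the retraction property says that it does. The guess is in fact wrong for all maps, and the proof below makes this mechanism work for a continuous map with no coordinatewise structure.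

## 2. Theorems A and B

**Theorem A.** Let $n\ge 1$, let $V$ be an abelian group with $nV=0$, let $G$ be any abelian group, and let $f:G^\#\to V^\#$ be continuous. Then for every sequence $(g_i)_{i\in\omega}$ in $G$ there is an infinite $A\subseteq\omega$ with
$$f(ng_i-ng_j)=f(0)\qquad\text{for all } i<j \text{ in } A .$$

**Corollary.** For every prime $p$, $(\bigoplus_\omega\mathbf Z(p))^{\#}$ is not a retract of $(\bigoplus_\omega\mathbf Z(p^2))^{\#}$. In fact, with $G=\bigoplus_\omega\mathbf Z(p^2)$ and $H=G[p]$, no continuous map from $G^\#$ to $V^\#$ with $pV=0$ is even finite-to-one on $H$.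

**Proof of the Corollary from Theorem A.** Let $r:G^\#\to H^\#$ be continuous with $r|_H=\mathrm{id}$. Apply Theorem A with $n=p$, $V=H$, $f=r$, $g_i=e_i$. For some $i<j$ we get $pe_i-pe_j=r(pe_i-pe_j)=r(0)=0$, which is false. If $f:G^\#\to V^\#$ is continuous and $pV=0$, the same choice gives an infinite $A$ such that $f$ takes the value $f(0)$ at the infinitely many distinct points $pe_i-pe_j\in H$, $i<j$ in $A$. So $f$ is not finite-to-one on $H$. $\blacksquare$

**Theorem B.** Let $H$ be a subgroup of an abelian group $G$.

1. If $H$ is a retract of $G^\#$, then $(H\cap nG)/nH$ is finite for every $n\ge1$.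
2. If $H$ is bounded (that is, $NH=0$ for some $N\ge1$), the following are equivalent: (a) $H$ is a retract of $G^\#$; (b) $(H\cap nG)/nH$ is finite for every $n\ge 1$; (c) some finite-index subgroup $H_0$ of $H$ is a direct summand of $G$.

Two sanity checks on Theorem A. If $f$ is a homomorphism, the conclusion holds for all $i,j$, since $nV=0$. In general one must pass to a subset $A$: take $n=2$, $G=\mathbf Z(4)$ (discrete in the Bohr topology), $V=\mathbf Z(2)$, $f(2)=1$, $f=0$ elsewhere, $g_0=1$ and $g_i=0$ for $i\ge1$. Then $f(2g_0-2g_1)=1\ne f(0)$, and one has to discard the index $0$.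

## 3. Bohr neighborhoods as finite colorings

For a set $A\subseteq\omega$, $[A]^k$ is the set of $k$-element subsets of $A$, written in increasing order. A finite coloring is a map to a finite set. A set is monochromatic if the coloring is constant on it. We use the infinite Ramsey theorem: if $A$ is infinite and $[A]^k$ is finitely colored, there is an infinite $B\subseteq A$ with $[B]^k$ monochromatic (such a $B$ is called homogeneous). For $t\in\mathbf T$, $\|t\|$ is the distance from $t$ to $0$.

Throughout, $V$ is an abelian group with $nV=0$. We need four facts about it.

First, finitely generated subgroups of $V$ are finite.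

Second, every character of $V$ takes values in $\mathbf T[n]=\{t\in\mathbf T:nt=0\}\cong\mathbf Z/n$, which is finite and hence discrete. Write $\widehat V=\mathrm{Hom}(V,\mathbf Z/n)$. Thus $f:G^\#\to V^\#$ is continuous if and only if $\chi\circ f:G^\#\to\mathbf Z/n$ is continuous, with discrete target, for every $\chi\in\widehat V$. In particular, if $f$ is continuous, then $\{z:\chi f(z)=\chi f(y)\}$ is a neighborhood of $y$ in $G^\#$.

Third, since $\mathbf T$ is divisible, homomorphisms into $\mathbf T$ extend from a subgroup of $V$ to $V$, and the extension again has values in $\mathbf T[n]$. So homomorphisms into $\mathbf Z/n$ extend from subgroups of $V$ to $V$. Moreover $\widehat V$ separates points: if $v\ne0$, the cyclic group $\langle v\rangle$ has order $d\mid n$ with $d>1$, so it has a homomorphism to $\mathbf Z/n$ that is nonzero at $v$, and this extends to $V$.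

Fourth, if $U\le U'$ are finite subgroups of $V$, then each homomorphism $U\to\mathbf Z/n$ has exactly
$$|\mathrm{Hom}(U'/U,\mathbf Z/n)|=|U'/U| \tag{1}$$
extensions to $U'$. Indeed there is at least one extension, two extensions differ by a homomorphism that vanishes on $U$, and a finite abelian group of exponent dividing $n$ has as many homomorphisms to $\mathbf Z/n$ as it has elements.

The next lemma translates Bohr neighborhoods into colorings of the index set, as we did with cosets of $K$ in Section 1.

**Lemma 1.** Let $(g_i)_{i\in\omega}$ be a sequence in an abelian group $G$, let $L\ge1$, and let $W$ be a neighborhood of $y$ in $G^\#$. There is a finite coloring $c$ of $\omega$ such that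
$$y+\sum_l b_lg_{j_l}\in W \tag{2}$$
for every finite family of integers $b_l$ and indices $j_l$ with $\sum_l|b_l|\le L$ and $\sum_{l:\,c(j_l)=\kappa}b_l=0$ for each color $\kappa$. Every finite coloring that refines $c$ has the same property.

**Proof.** By definition of the initial topology, $W\supseteq\{z:\|\chi_m(z-y)\|<\varepsilon,\ m\le M\}$ for some characters $\chi_1,\dots,\chi_M$ of $G$ and some $\varepsilon>0$. Partition $\mathbf T$ into finitely many arcs of length less than $\varepsilon/(L+1)$. Color $j$ by the list of arcs that contain $\chi_1(g_j),\dots,\chi_M(g_j)$, and fix for each color $\kappa$ that occurs one element $g^\kappa$ among the $g_j$ with $c(j)=\kappa$. If the $b_l$ sum to $0$ over each color, then $\sum_lb_lg^{c(j_l)}=0$, so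
$$\Big\|\chi_m\Big(\sum_lb_lg_{j_l}\Big)\Big\|=\Big\|\sum_lb_l\big(\chi_m(g_{j_l})-\chi_m(g^{c(j_l)})\big)\Big\|\le L\cdot\frac{\varepsilon}{L+1}<\varepsilon .$$
This gives (2). If $c'$ refines $c$ and the sums of the $b_l$ over the colors of $c'$ vanish, then so do the sums over the colors of $c$, because these are sums of sums over colors of $c'$. $\blacksquare$

Here is a small example. In $G=\bigoplus_\omega\mathbf Z(2)$, the point $0$ lies in the Bohr closure of $\{e_i-e_j:i<j \text{ in }A\}$ for every infinite $A\subseteq\omega$: given $W$, two indices in $A$ have the same color, and (2) applies with $y=0$, $b=(1,-1)$.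

## 4. The zero-sum vector $(n,-n,-1,\dots,-1,1,\dots,1)$

Let $f$ be as in Theorem A with $f(0)=0$. Put $k=2n+2$ and
$$a=(a_1,\dots,a_k)=(n,\,-n,\,\underbrace{-1,\dots,-1}_{n},\,\underbrace{1,\dots,1}_{n}),\qquad \sum_l a_l=0,\quad \sum_l|a_l|=4n. \tag{3}$$
For $n=2$ this is $(2,-2,-1,-1,1,1)$. For $t=\{i_1<\dots<i_k\}$ let
$$F(t)=f\Big(\sum_la_lg_{i_l}\Big). \tag{4}$$

Suppose for a moment that $F$ were separated, meaning $F(t)=\sum_lv_l(i_l)$ for some functions $v_l:\omega\to V$. Then Section 1 could be imitated. Continuity and Lemma 1 should say that any block of coordinates whose coefficients sum to $0$ contributes only a constant. So, up to constants, a function $v_l$ for a coefficient $-1$ is the negative of a function $v_m$ for a coefficient $1$. Hence all $v_l$ with coefficient $-1$ agree up to constants, and the sum of $n$ of them is constant since $nV=0$. But the coefficient $n$ together with $n$ coefficients $-1$ is also a zero-sum block, so $v_1$ is constant. The coefficient $n$ has become invisible, and with it $-n$.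

So we have to produce the separated form, on some infinite index set. What we know about $F$ is the following.

**Definition.** Let $A\subseteq\omega$ be infinite and $k\ge1$. A function $F:[A]^k\to V$ is null if for each $\chi\in\widehat V$ there is a finite coloring of $A$ such that $\chi(F(t))=0$ for every monochromatic $t\in[A]^k$.

Nullness passes to infinite subsets of $A$, by restricting the coloring. Two examples with $k=2$:

- For any $v:\omega\to V$ the function $F(\{i<j\})=v(j)-v(i)$ is null: color $i$ by $\chi(v(i))$.
- Let $n=2$ and let $V$ be the direct sum of copies of $\mathbf Z(2)$ with basis $\{e_t:t\in[\omega]^2\}$. Then $F(t)=e_t$ is not null: for the $\chi$ with $\chi(e_t)=1$ for all $t$, every finite coloring of $\omega$ has a monochromatic pair, at which $\chi(F(t))=1$.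

The tool is the following statement, whose proof is the main work of the lecture.

**Lemma 2.** Let $nV=0$, $k\ge2$, and let $F:[A]^k\to V$ be null. Then there are an infinite $A'\subseteq A$ and functions $v_1,\dots,v_k:A'\to V$ with
$$F(\{i_1<\dots<i_k\})=\sum_{l=1}^k v_l(i_l)\qquad\text{on }[A']^k. \tag{5}$$

A first attempt is to fix $\chi$, color $[A]^k$ by the finitely many values of $\chi\circ F$, and take a homogeneous set; then repeat for $\chi_1,\chi_2,\dots$ and diagonalize. This handles countably many characters, up to finitely many indices for each. It breaks down because a countable family of characters, even a separating one, does not carry enough information. Look at $F(t)=e_t$ above and at the coordinate characters $\chi_s$ $(s\in[\omega]^2)$, where $\chi_s(e_t)=1$ if $t=s$ and $0$ otherwise. These are countably many and separate the points of $V$. For each of them the condition in the definition of nullness holds: give $\min s$ a color of its own, so that $s$ is not monochromatic. Yet $F$ has the form (5) on no infinite $A'$. For (5) would force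
$$F(i,j)-F(i',j)-F(i,j')+F(i',j')=0\qquad\text{for } i<i'<j<j' \text{ in }A',$$
while the left side is a sum of four distinct basis elements. So a character that contradicts nullness must be built to fit $F$. And it has to be chosen before the coloring is known, so it must defeat all finite colorings at once.

This is done in finite pieces. For each $N$ we look for a finite set $B_N$ and a homomorphism on a finite subgroup that defeats all $N$-colorings of $B_N$; then we glue. On one piece a random choice works if $F$ has enough freedom. For the example $F(t)=e_t$ a character is a graph on $\omega$, and "$\chi F(t)=0$ on monochromatic $t$" says that color classes are independent sets. Any $N$-coloring of $Nq$ points has a monochromatic $q$-set. There are at most $2^{Nq}$ such sets, and in a random graph each of them is independent with probability $2^{-q(q-1)/2}$. For large $q$ the quadratic exponent wins over the linear one. For a general $F$ the values may satisfy many relations, and the question is what guarantees a quadratic exponent. For $F(\{i<j\})=v(j)-v(i)$ there is none: the values on a $q$-set $C=\{c_1<\dots<c_q\}$ lie in the group generated by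 the $q-1$ elements $v(c_j)-v(c_1)$, of order at most $n^{q-1}$. The proof shows that a nonvanishing mixed difference, exactly the obstruction to (5), supplies the quadratic exponent.

## 5. Mixed differences and the proof of Lemma 2

For an increasing tuple $i=(i_1<\dots<i_k)$ write $F(i)$ for $F(\{i_1,\dots,i_k\})$, and $F(i;\,i_l\to i_l')$ for the value after replacing $i_l$ by $i_l'$.

**Step 1: dichotomy for the mixed differences.** This step uses Ramsey to reduce to two clean cases. For $l<m$ and $D\in[A]^{k+2}$ enumerate $D$ increasingly as
$$i_1,\dots,i_l,\,i_l',\,i_{l+1},\dots,i_m,\,i_m',\,\dots,i_k ,$$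
so $i_l'$ comes directly after $i_l$ and $i_m'$ directly after $i_m$. Put
$$\partial_{lm}F(D)=F(i)-F(i;\,i_l\to i_l')-F(i;\,i_m\to i_m')+F(i;\,i_l\to i_l',\,i_m\to i_m'). \tag{6}$$
All four tuples are increasing. Color $[A]^{k+2}$ according to whether $\partial_{lm}F(D)$ is zero, and take a homogeneous set; do this for each of the finitely many pairs $l<m$ in turn. After shrinking $A$, each $\partial_{lm}F$ either vanishes identically or vanishes nowhere on $[A]^{k+2}$. The function $F$ is still null on the new $A$.

**Step 2: if all $\partial_{lm}F$ vanish identically, then (5) holds.** This step integrates the vanishing differences. Call it a raise to replace one coordinate $i_m$ of an increasing tuple by a larger element of $A$ that is still below $i_{m+1}$ (no upper restriction if $m=k$). Fix a position $l$ and $i<i'$ in $A$ such that $i$ has at least $l-1$ elements of $A$ below it. Consider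
$$F(\dots,i',\dots)-F(\dots,i,\dots), \tag{7}$$
where $i'$ and $i$ stand in position $l$, the other coordinates are the same in both tuples, the lower ones are less than $i$ and the upper ones are greater than $i'$.

The difference (7) does not change under a raise of another coordinate, from $i_m$ to $i_m'$, as long as the lower coordinates stay below $i$. Indeed, the change is $\pm\partial_{lm}F(D)$ if $m>l$ and $\pm\partial_{ml}F(D)$ if $m<l$, with $D$ consisting of all the $k+2$ entries involved, and these vanish.

Next, any two choices of the upper coordinates can be raised to a common one: choose $k-l$ elements of $A$ beyond everything in sight, and raise the top coordinate to the largest of them first, then the next one, and so on. Any two choices of the lower coordinates can be raised to the $l-1$ largest elements of $A$ below $i$: again raise the top one first. (The $r$-th coordinate from the top is at most the $r$-th largest element of $A$ below $i$; coordinates already in place are left alone.) So (7) depends only on $(i,i')$. Call it $\delta_l(i,i')$. For $i<i'<i''$ use lower coordinates below $i$ and upper ones above $i''$ in all three differences;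 this gives
$$\delta_l(i,i')+\delta_l(i',i'')=\delta_l(i,i''). \tag{8}$$

Let $b$ be the $k$-th element of $A$ and $A'=\{i\in A:i\ge b\}$. Every element of $A'$ has at least $k-1\ge l-1$ elements of $A$ below it, so $\delta_l$ is defined on $A'$ for every $l$. Put $v_l(b)=0$ and $v_l(i)=\delta_l(b,i)$ for $i>b$. By (8), $\delta_l(i,i')=v_l(i')-v_l(i)$ for $i<i'$ in $A'$. Hence the expression
$$F(i)-\sum_lv_l(i_l)$$
is invariant under raises in $[A']^k$. Any two tuples in $[A']^k$ can be raised to a common one, as above. So the expression is constant. Add the constant to $v_1$; this gives (5).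

It remains to exclude the other case. From now on, suppose that some $\partial:=\partial_{lm}F$ vanishes nowhere on $[A]^{k+2}$, and keep $l<m$ fixed. We look for a contradiction to nullness.

**Step 3: $\partial$ avoids any finite subgroup.** This strengthens "nonzero" to "nonzero modulo everything fixed so far". The claim is: for every finite subgroup $E\le V$ there is an infinite $B\subseteq A$ with $\partial(D)\notin E$ for all $D\in[B]^{k+2}$.

Color $D\in[A]^{k+2}$ by $\partial(D)$ if $\partial(D)\in E$, and by $\infty$ otherwise. This is a finite coloring; let $B$ be infinite and homogeneous. Suppose the color is some $d\in E$. Take elements of $B$ with $i_l<i_l'<i_l''<i_{l+1}$ and all other entries fixed. By (6), the value of $\partial$ for the pair $(i_l,i_l')$ plus its value for $(i_l',i_l'')$ equals its value for $(i_l,i_l'')$: the terms with $i_l'$ in position $l$ cancel. So $d+d=d$ and $d=0$, contrary to the assumption that $\partial$ vanishes nowhere. So the color is $\infty$.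

**Step 4: one homomorphism defeats all $N$-colorings of a finite set.** This is the heart of the proof. The claim is: given a finite subgroup $E\le V$, a homomorphism $\psi\in\mathrm{Hom}(E,\mathbf Z/n)$ and $N\ge1$, there are a finite $B\subseteq A$, a finite $E'\le V$ containing $E\cup F([B]^k)$, and an extension $\psi'\in\mathrm{Hom}(E',\mathbf Z/n)$ of $\psi$ such that every $N$-coloring of $B$ has a monochromatic $t\in[B]^k$ with $\psi'(F(t))\ne0$.

**Step 4a: making the relations uniform.** We arrange that all $q$-sets satisfy the same relations modulo $E$. Let
$$w=kN+1,\qquad q=kw,\qquad\text{so that}\quad Nq=kNw<w^2. \tag{9}$$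
Write $Q=\{1,\dots,q\}$. For $C=\{c_1<\dots<c_q\}\subseteq A$ and $s\in[Q]^k$ put $C_s=\{c_j:j\in s\}$, and let
$$R(C)=\Big\{\rho\in\{-1,0,1\}^{[Q]^k}:\ \sum_s\rho(s)F(C_s)\in E\Big\}.$$
There are finitely many possibilities for the set $R(C)$. By Step 3, and then Ramsey applied to the coloring $C\mapsto R(C)$ of $q$-sets, there is an infinite $B'\subseteq A$ with $\partial(D)\notin E$ for all $D\in[B']^{k+2}$ and with $R(C)=R$ independent of $C\in[B']^q$.

**Step 4b: $w^2$ values with no relation.** Here the mixed difference produces the quadratic exponent. Split $Q$ into consecutive blocks $I_1<\dots<I_k$ of size $w$. For $(x,y)\in I_l\times I_m$ let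
$$s(x,y)=\{x,y\}\cup\{\min I_j:j\ne l,m\},$$
and let $\mathcal T\subseteq[Q]^k$ be the set of these $w^2$ sets. In $s(x,y)$ the element $x$ is the $l$-th and $y$ is the $m$-th. The claim is that no nonzero $\rho\in R$ is supported on $\mathcal T$.

Suppose $\rho\in R$ is supported on $\mathcal T$ and $\rho(s_0)\ne0$, where $s_0=s(x_0,y_0)$. Choose $q+2$ elements of $B'$ and split them into $C\in[B']^q$ and $c',c''\in B'\setminus C$ so that $c'$ directly follows $c_{x_0}$ and $c''$ directly follows $c_{y_0}$ in $C\cup\{c',c''\}$. Let $C'$, $C''$, $C'''$ arise from $C$ by replacing $c_{x_0}$ by $c'$, respectively $c_{y_0}$ by $c''$, respectively both. No other element changes its position. All four are $q$-subsets of $B'$, so $\rho\in R=R(C)=R(C')=R(C'')=R(C''')$, and therefore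
$$\sum_{s\in\mathcal T}\rho(s)\big[F(C_s)-F(C'_s)-F(C''_s)+F(C'''_s)\big]\in E. \tag{10}$$
If $x_0\notin s$, then $C_s=C'_s$ and $C''_s=C'''_s$, so the bracket is $0$. If $y_0\notin s$, then $C_s=C''_s$ and $C'_s=C'''_s$, and again it is $0$. For $s=s(x,y)\in\mathcal T$ we have $s\cap I_l=\{x\}$ and $s\cap I_m=\{y\}$; so $x_0,y_0\in s$ only for $s=s_0$. For $s_0$, the points $c_{x_0}$ and $c_{y_0}$ are the $l$-th and $m$-th elements of $C_{s_0}$, and $c'$, $c''$ come directly after them in $C_{s_0}\cup\{c',c''\}$. So the bracket is $\partial(C_{s_0}\cup\{c',c''\})$. Since $\rho(s_0)=\pm1$, (10) says $\partial(C_{s_0}\cup\{c',c''\})\in E$, contrary to the choice of $B'$. This proves the claim.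

Consequently, for $C\in[B']^q$ the $2^{w^2}$ elements $\sum_{s\in\mathcal T}\varepsilon_sF(C_s)$ with $\varepsilon\in\{0,1\}^{\mathcal T}$ are pairwise incongruent modulo $E$: the difference of two congruent ones would give a nonzero $\rho\in R(C)=R$ supported on $\mathcal T$. With $U_C:=E+\langle F([C]^k)\rangle$, a finite group, we obtain
$$|U_C/E|\ge2^{w^2}. \tag{11}$$

**Step 4c: counting extensions.** We now show that some extension of $\psi$ is nontrivial on every $q$-set. Choose $B\subseteq B'$ with $|B|=Nq$. Let $E'=E+\langle F([B]^k)\rangle$, which is finite, and let $X$ be the set of extensions of $\psi$ to $E'$. By (1), $|X|=|E'/E|$. Let $C\in[B]^q$. A homomorphism on $U_C$ that extends $\psi$ and kills $F([C]^k)$ is determined by these conditions, so there is at most one. By (1) it has $|E'/U_C|$ extensions to $E'$. So, using (11), at most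
$$|E'/U_C|=\frac{|X|}{|U_C/E|}\le2^{-w^2}|X|$$
members of $X$ kill $F([C]^k)$. There are at most $2^{Nq}$ sets $C\in[B]^q$, and $2^{Nq}<2^{w^2}$ by (9). So the members of $X$ that kill $F([C]^k)$ for some $C$ number fewer than $|X|$, and there is $\psi'\in X$ that kills $F([C]^k)$ for no $C\in[B]^q$. Finally, any $N$-coloring of the $Nq$ points of $B$ has a monochromatic $C\in[B]^q$, and inside it there is $t\in[C]^k$ with $\psi'(F(t))\ne0$. This proves the claim of Step 4.

**Step 5: gluing.** We assemble one character that violates nullness. Start with $E_0=0$ and $\psi_0=0$, and apply Step 4 successively with $N=1,2,3,\dots$, at stage $N$ with $E=E_{N-1}$ and $\psi=\psi_{N-1}$. We get finite sets $B_N\subseteq A$, finite subgroups $E_1\le E_2\le\cdots$ with $F([B_N]^k)\subseteq E_N$, and homomorphisms $\psi_N\in\mathrm{Hom}(E_N,\mathbf Z/n)$, each extending the previous one. Their union is a homomorphism on $\bigcup_NE_N$; extend it to $\chi\in\widehat V$. By nullness there are an $N$ and a coloring of $A$ with $N$ colors such that $\chi(F(t))=0$ for all monochromatic $t\in[A]^k$. Restrict this coloring to $B_N$. By Step 4 there is a monochromatic $t\in[B_N]^k$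 with $\chi(F(t))=\psi_N(F(t))\ne0$, a contradiction. So only the case of Step 2 occurs. $\blacksquare$

## 6. Proof of Theorem A

Replace $f$ by $f-f(0)$. This is still continuous, since $\chi\circ(f-f(0))=\chi\circ f-\chi(f(0))$ for each $\chi$. So assume $f(0)=0$. Use $k=2n+2\ge4$, $a$ and $F$ from (3) and (4), and Lemma 1 with $L=4n$.

**Step 1: separating the coordinates.** We check that Lemma 2 applies. Given $\chi\in\widehat V$, the set $W=\{z:\chi f(z)=0\}$ is a neighborhood of $0$; take $c$ from Lemma 1 for $y=0$ and this $W$. If $t$ is monochromatic for $c$, the coefficients $a_l$ all belong to one color and sum to $0$, so $\sum_la_lg_{i_l}\in W$, that is, $\chi(F(t))=0$. So $F$ is null on $\omega$. By Lemma 2 there are an infinite $A'\subseteq\omega$ and $v_1,\dots,v_k:A'\to V$ with $F(t)=\sum_lv_l(i_l)$ on $[A']^k$.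

**Step 2: zero-sum blocks contribute constants.** This step makes precise what Section 4 hoped for. The claim is: if $P\subseteq\{1,\dots,k\}$ is nonempty and proper with $\sum_{l\in P}a_l=0$, then $u_P:=\sum_{l\in P}v_l$ is constant on a cofinite subset of $A'$.

First we treat one character at a time: for each $\chi\in\widehat V$, $\chi\circ u_P$ is constant on a cofinite subset of $A'$. Take $c$ from Lemma 1 for $y=0$, $W=\{\chi f=0\}$, and refine it on $A'$ by the values of $\chi v_1,\dots,\chi v_k$. Consider the color classes of the refined coloring in $A'$; on each of them every $\chi v_l$ is constant. Let $X,Y$ be infinite classes, possibly equal, and write $\chi v_l(X)$, $\chi v_l(Y)$ for the constant values. Since both are infinite, we can choose $i_1<\dots<i_k$ one after the other with $i_l\in X$ for $l\in P$ and $i_l\in Y$ for $l\notin P$. Since $\sum_{l\in P}a_l=0=\sum_{l\notin P}a_l$, Lemma 1 gives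
$$0=\chi F(t)=\sum_{l\in P}\chi v_l(X)+\sum_{l\notin P}\chi v_l(Y).$$
Fix $Y$ and vary $X$: the value of $\chi u_P$ is the same on all infinite classes. The finite classes together form a finite set. So $\chi u_P$ is constant on a cofinite set.

Now we pass to all characters at once. The exceptional finite set depends on $\chi$, so this needs an argument. Suppose $u_P$ takes infinitely many values. Choose $z_1,z_2,\dots\in A'$ with
$$u_P(z_j)\notin W_{j-1}:=\langle u_P(z_1),\dots,u_P(z_{j-1})\rangle ;$$
this is possible since $W_{j-1}$ is finite. The $z_j$ are distinct. A homomorphism $W_{j-1}\to\mathbf Z/n$ has $|W_j/W_{j-1}|\ge2$ extensions to $W_j$ by (1), and these are distinguished by their values at $u_P(z_j)$, because $W_j=W_{j-1}+\langle u_P(z_j)\rangle$. So we can recursively choose homomorphisms on $W_1\le W_2\le\cdots$, each extending the previous one, such that for every $j\ge2$ the value at $u_P(z_j)$ differs from the value at $u_P(z_{j-1})$. Extend their union to $\chi\in\widehat V$. Then $\chi u_P(z_j)\ne\chi u_P(z_{j-1})$ for all $j\ge2$. A cofinite set contains all but finitely many of the distinct points $z_j$, so $\chi u_P$ is not constant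 on any cofinite set, a contradiction.

So $u_P$ takes finitely many values. If two distinct values were each taken infinitely often, some $\chi\in\widehat V$ would separate them, and $\chi u_P$ would not be constant on a cofinite set, again a contradiction. Hence exactly one value is taken infinitely often, and it is taken on a cofinite set. This proves the claim.

There are finitely many sets $P$. Let $A\subseteq A'$ be infinite such that $u_P$ is constant on $A$ for all $P$ as in the claim. From now on "const" means a function that is constant on $A$.

**Step 3: $v_1$ and $v_2$ are constant on $A$.** This is the cancellation of Section 1. For $3\le l\le n+2<m\le2n+2$ we have $a_l+a_m=-1+1=0$. The set $\{l,m\}$ is proper because $k\ge4$, so $v_l+v_m=$ const. Fix $m$ and compare $l$ with $3$: $v_l-v_3=$ const for $3\le l\le n+2$. Therefore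
$$\sum_{l=3}^{n+2}v_l=nv_3+\text{const}=\text{const},$$
because $nV=0$. For $P=\{1,3,4,\dots,n+2\}$ we have $\sum_{l\in P}a_l=n-n=0$, so $v_1+\sum_{l=3}^{n+2}v_l=$ const. Hence $v_1=$ const. For $P=\{1,2\}$ we have $a_1+a_2=0$, so $v_1+v_2=$ const, and $v_2=$ const.

**Step 4: removing the auxiliary coordinates.** We show that $f(ng_i-ng_j)$ has the same value $h$ for all $i<j$ in $A$. Since $\sum_{l\ge3}a_l=0$, the function $\sum_{l\ge3}v_l$ has a constant value $\kappa$ on $A$. Let $i<j$ in $A$, $y=ng_i-ng_j$ and $\chi\in\widehat V$. Take $c$ from Lemma 1 for $y$ and $W=\{z:\chi f(z)=\chi f(y)\}$, and refine it on $A$ by the values of the $\chi v_l$. Let $X\subseteq A$ be an infinite class, and choose $j<i_3<\dots<i_k$ in $X$. The coefficients $a_3,\dots,a_k$ sum to $0$, they all belong to one color, and $\sum_{l\ge3}|a_l|=2n\le4n$. By (2), $y+\sum_{l\ge3}a_lg_{i_l}\in W$. The value of $f$ at this point is $F(i,j,i_3,\dots,i_k)$, so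
$$\chi f(y)=\chi F(i,j,i_3,\dots,i_k)=\chi\big(v_1(i)+v_2(j)\big)+\sum_{l\ge3}\chi v_l(X)=\chi\big(v_1(i)+v_2(j)+\kappa\big).$$
In the last equality, evaluate all the $v_l$, $l\ge3$, at a single point of $X$. Since $\widehat V$ separates points, $f(y)=v_1(i)+v_2(j)+\kappa$, and by Step 3 this is an element $h$ that does not depend on $i,j$.

**Step 5: $h=0$.** Continuity at $0$ identifies the constant. Given $\chi\in\widehat V$, take $c$ from Lemma 1 with $y=0$ and $W=\{\chi f=0\}$. The infinite set $A$ contains $i<j$ of the same color. With $b=(n,-n)$ and $2n\le4n$, (2) gives $\chi(h)=\chi f(ng_i-ng_j)=0$. As $\chi$ is arbitrary, $h=0=f(0)$. $\blacksquare$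

With the Corollary in Section 2, this settles the problem: the answer is no, for every prime $p$.

## 7. Which bounded subgroups are Bohr retracts: proof of Theorem B

We need one more notion. A subgroup $H_0\le G$ is pure in $G$ if $H_0\cap nG=nH_0$ for every $n\ge1$. For example, $\{0,2\}$ is not pure in $\mathbf Z(4)$: the element $2$ lies in $2\,\mathbf Z(4)$, but $2\cdot\{0,2\}=0$. We recall two textbook theorems: a bounded abelian group is a direct sum of cyclic groups (Prüfer–Baer), and a bounded pure subgroup is a direct summand (Kulikov; see Fuchs, *Infinite Abelian Groups I*, Theorem 27.5). Recall also that every homomorphism is continuous for the Bohr topologies, since composing it with a character gives a character.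

**Part 1: a retract has finite quotients $(H\cap nG)/nH$.** The plan is to push the retraction down to $H/nH$, which is killed by $n$. Let $r:G^\#\to H^\#$ be a retraction and suppose $(H\cap nG)/nH$ is infinite. Choose $h_i=ng_i\in H\cap nG$, $i\in\omega$, pairwise incongruent modulo $nH$. Let $\pi:H\to V:=H/nH$ be the quotient map. Then $nV=0$ and $f=\pi\circ r:G^\#\to V^\#$ is continuous. By Theorem A there are $i<j$ with
$$\pi(h_i-h_j)=\pi\big(r(h_i-h_j)\big)=f(ng_i-ng_j)=f(0)=0,$$
where the first equality holds because $h_i-h_j\in H$. So $h_i\equiv h_j$ modulo $nH$, a contradiction.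

**Part 2, (a)⇒(b).** This is Part 1.

**Part 2, (b)⇒(c).** We remove a finite part of $H$ so that the rest is pure. Let $NH=0$. For each divisor $d$ of $N$ choose finitely many representatives of the classes in $(H\cap dG)/dH$. Together they generate a subgroup $F_0\le H$, which is finite since $H$ is bounded, and
$$H\cap dG\subseteq dH+F_0\qquad\text{for all }d\mid N.$$
For arbitrary $n\ge1$ put $d=\gcd(n,N)$, say $d=\alpha n+\beta N$. Then $dx=n(\alpha x)$ for $x\in H$, so $dH\subseteq nH$; as $d\mid n$, also $nH\subseteq dH$, so $nH=dH$. Moreover $nG\subseteq dG$. Hence
$$H\cap nG\subseteq nH+F_0\qquad\text{for all }n\ge1. \tag{12}$$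
Write $H$ as a direct sum of cyclic groups, which are finite since $H$ is bounded. The finite group $F_0$ involves only finitely many of the summands, so it lies in a finite direct summand $F$ of $H$, say $H=H_0\oplus F$. Let $x\in H_0\cap nG$. By (12), $x\in nH+F_0\subseteq nH_0+F$, so $x-nx_0\in F$ for some $x_0\in H_0$. Since $x-nx_0$ also lies in $H_0$ and $H_0\cap F=0$, we get $x=nx_0\in nH_0$. So $H_0$ is pure in $G$. It is bounded, hence a direct summand of $G$ by Kulikov's theorem, and $[H:H_0]=|F|<\infty$.

**Part 2, (c)⇒(a).** We project onto $H_0$ and treat the finite remainder by a locally constant map. Let $G=H_0\oplus G_1$. Since $H_0\le H$, the modular law gives $H=H_0\oplus F_1$ with $F_1=H\cap G_1\cong H/H_0$ finite.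

Embed the finite group $F_1$ in $Q:=(\mathbf Q/\mathbf Z)^m\subseteq\mathbf T^m$ for some $m$ and, since $Q$ is divisible, extend the embedding to a homomorphism $\varphi:G_1\to Q$. Its coordinates are characters of $G_1$, so $\varphi:G_1^\#\to Q$ is continuous, where $Q$ has the subspace topology from $\mathbf T^m$. The space $Q$ is countable and metrizable, hence zero-dimensional: around a point $x$ only countably many distances to other points occur, and a ball whose radius is not one of these distances is clopen. Choose pairwise disjoint clopen balls around all points of the finite set $\varphi(F_1)$ but one, not containing the remaining point, and let the complement of their union be the last piece. This is a finite clopen partition of $Q$ with exactly one point of $\varphi(F_1)$ in each piece. Let $\rho:G_1\to F_1$ send $x$ to the unique $y\in F_1$ for which $\varphi(y)$ lies in the same piece as $\varphi(x)$; it is unique because $\varphi$ is injective on $F_1$. Then $\rho$ is locally constant on $G_1^\#$ and $\rho|_{F_1}=\mathrm{id}$.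

Put
$$r(x_0+x_1)=x_0+\rho(x_1)\qquad(x_0\in H_0,\ x_1\in G_1).$$
The projections of $G$ onto $H_0$ and $G_1$ and the inclusion $H_0\to H$ are homomorphisms, hence Bohr-continuous; $\rho$ is locally constant; and addition in $H^\#$ is continuous, because each character of a sum is the sum of the characters. So $r:G^\#\to H^\#$ is continuous. An element of $H$ has the form $x_0+x_1$ with $x_0\in H_0$, $x_1\in F_1$, and $r(x_0+x_1)=x_0+x_1$. $\blacksquare$

## 8. Subgroups killed by $p$, torsion subgroups of $\bigoplus_\kappa\mathbf Z(m)$, and the multiplier $n$

**Remark 1.** If $pH=0$ for a prime $p$, then $H$ is a retract of $G^\#$ if and only if $H\cap pG$ is finite. Indeed, consider condition (b) of Theorem B. If $p\nmid n$, then $nH=H$ and the quotient is trivial. If $p\mid n$, then $nH=0$, and the quotient is $H\cap nG\subseteq H\cap pG$. So (b) holds if and only if $H\cap pG$, its case $n=p$, is finite.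

**Remark 2.** Let $G=\bigoplus_\kappa\mathbf Z(m)$ with $\kappa$ infinite, let $d\mid m$, and let $G[d]=\{x\in G:dx=0\}$. Then $G[d]$ is a retract of $G^\#$ if and only if $\gcd(d,m/d)=1$, that is, if and only if $G[d]$ is a direct summand of $G$. To see this, note first that $G[d]=(m/d)G$. If $\gcd(d,m/d)=1$, then $\mathbf Z(m)=\mathbf Z(m)[d]\oplus\mathbf Z(m)[m/d]$, so $G[d]$ is a direct summand; and a direct summand is a retract, by the projection. If $\gcd(d,m/d)>1$, take $n=m/d$. Then $G[d]\cap nG=G[d]$, and $G[d]/nG[d]$ is a direct sum of $\kappa$ cyclic groups of order $\gcd(d,m/d)$, since $\mathbf Z(m)[d]$ is cyclic of order $d$. So the quotient is infinite, and $G[d]$ is not a retract by Part 1 of Theorem B; in particular it is not a direct summand. The original problem is the case $m=p^2$, $d=p$, $\kappa=\omega$, and the negative answer holds for every infinite $\kappa$.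

**Remark 3.** In Theorem A the multiplier $n$ is optimal. Suppose an integer $M$ has the property that $f(Mg_i-Mg_j)=f(0)$ on an infinite set of indices, for all $V$ with $nV=0$ and all $G$, $f$, $(g_i)$ as in Theorem A. Take $G=V=\bigoplus_\omega\mathbf Z(n)$, $f=\mathrm{id}$, $g_i=e_i$. Then $Me_i=Me_j$ for some $i<j$, so $n\mid M$. Conversely, every multiple $M=ns$ has the property: apply Theorem A to the sequence $(sg_i)$.
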